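# Splitting $3r$-graphs into cubic graphs

## Cubic pieces of a $3r$-regular graph on few nodes

Take a graph in which every node has degree $3r$. Can its edges be divided among $r$ spanning subgraphs so that every node has degree exactly $3$ in each? The natural guess is yes. For even degrees the analogous statement is Petersen's classical 2-factor theorem: every $2m$-regular graph is an edge-disjoint union of $m$ spanning 2-regular graphs. Why should threes be worse than twos?

We test the guess by hand. Graphs are finite, with nonempty node set and no loops; parallel edges are allowed.

*Two nodes.* The graph consists of $3r$ parallel edges. Group them in threes. The guess holds.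

*Four nodes $1,2,3,4$.* Let $m_{ab}$ be the number of edges between $a$ and $b$. Then
$$d(1)+d(2)=2m_{12}+(m_{13}+m_{14}+m_{23}+m_{24}),\qquad d(3)+d(4)=2m_{34}+(m_{13}+m_{14}+m_{23}+m_{24}).$$
All degrees are equal, so $m_{12}=m_{34}$; in the same way $m_{13}=m_{24}$ and $m_{14}=m_{23}$. So the graph is a union of $m_{12}+m_{13}+m_{14}=3r$ perfect matchings. Group them in threes. The guess holds.

*Three nodes.* Take a triangle with every edge tripled. It is 6-regular, so $r=2$. A 3-regular graph on three nodes would have degree sum $9$, which is odd. The guess fails.

*Six nodes, two disjoint tripled triangles.* The number of nodes is even now, but the guess still fails, since a 3-regular spanning subgraph would have to be 3-regular on each triangle.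

The obstruction is a set with an odd number of nodes and too few edges leaving it. For a set $S$ of nodes of $G$, let $\partial_G(S)$, or $\partial S$ when $G$ is clear, be the set of edges with precisely one endpoint in $S$. Call a set of nodes odd or even according to its cardinality. Suppose $G$ is a union of $r$ edge-disjoint cubic spanning subgraphs, and $S$ is odd. In each subgraph the degrees over $S$ sum to $3|S|$, an odd number; edges inside $S$ are counted twice, so an odd number of edges of the subgraph, hence at least one, lies in $\partial S$. So $|\partial S|\ge r$ is necessary. The following definition asks for more.

**Definition.** For a positive integer $k$, a *$k$-graph* is a $k$-regular graph $G$ such that $|\partial_G(S)|\ge k$ for every set $S$ of nodes with $|S|$ odd.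

In a $k$-graph the number of nodes is even: otherwise $S=V$ would be an odd set with $|\partial V|=0<k$. As an example, the Petersen graph is a 3-graph. It is cubic, connected and bridgeless on 10 nodes. If $S$ is odd, then $S$ is neither empty nor all of $V$; the number $|\partial S|$ is odd by the count above, and it is not $1$ because there is no bridge, so it is at least $3$.

**Definition.** A graph $G(V,E)$ is the *sum* of graphs $G_1(V,E_1),\dots,G_m(V,E_m)$ on the same node set if $E$ is the disjoint union $E_1\cup\dots\cup E_m$.

The corrected guess is stated as a conjecture in "Indecomposable $r$-graphs and some other counterexamples" (http://profs.sci.univr.it/~rrizzi/papers/pdf/example.pdf). It is true, and most of these notes are its proof.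

**Theorem 1.** *For every $r\ge1$, every $3r$-graph is the sum of $r$ 3-regular graphs.*

## Two peeling procedures and where they jam

The four-node case suggests a proof: write a $3r$-graph as the sum of $3r$ perfect matchings and group them in threes. This stops at $r=1$. The Petersen graph is a 3-graph, and it is a textbook fact that its edges cannot be 3-colored properly, so it is not a sum of three perfect matchings.

The next thing to try is to remove one cubic spanning subgraph, check that a $3(r-1)$-graph remains, and induct. Here is what can happen. Take nodes $a_1,a_2,a_3,b_1,b_2,b_3$ and the prism, whose edges are the triangle on the $a_i$, the triangle on the $b_i$, and the three edges $a_ib_i$. Triple every edge. The result is 9-regular, and it is a 9-graph. Indeed, one-element sets have cut size $9$, and so do their five-element complements. Up to symmetry and complement, the three-element sets are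
$$\{a_1,a_2,a_3\}\ \text{with cut }9,\qquad \{a_1,a_2,b_1\}\ \text{with cut }15,\qquad \{a_1,a_2,b_3\}\ \text{with cut }21.$$
Now remove the nine edges between the $a_i$ and the $b_i$. They form a cubic spanning subgraph. What remains is the pair of disjoint tripled triangles, which has no cubic spanning subgraph at all. The removed piece used all nine edges of the odd cut $\partial\{a_1,a_2,a_3\}$. A better choice existed here, namely three copies of the prism. But to choose well in general, one must control how each cubic piece meets every odd cut, and nothing in the hypothesis offers such control.

## Odd degrees in place of degree three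

The way around is to ask less of the pieces at first: not degree $3$, only odd degree.

**Definition.** In $G=(V,E)$, a set $J\subseteq E$ is *odd* if every node of $V$ has odd degree in $(V,J)$.

For instance, a perfect matching is an odd set, and so is the star of the three edges at one node of $K_4$, with degrees $3,1,1,1$.

For $J\subseteq E$ write $d_J(u)$ for the degree of $u$ in $(V,J)$. We use one parity count over and over. For every node set $U$,
$$\sum_{u\in U}d_J(u)\equiv|J\cap\partial U|\pmod 2, \tag{1}$$
because edges of $J$ inside $U$ are counted twice on the left and those in $\partial U$ once.

Odd sets have two advantages over cubic pieces. First, by (1), an odd set meets every odd cut. Second, only $r-1$ of them have to be found. If $J_1,\dots,J_{r-1}$ are disjoint odd sets in a $3r$-regular graph, then in the leftover $J_r=E\setminus(J_1\cup\dots\cup J_{r-1})$ each node has degree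
$$d_{J_r}(v)\equiv 3r-(r-1)=2r+1\equiv1\pmod2, \tag{2}$$
so $J_r$ is odd as well. The proof thus has two tasks:

1. find $r-1$ disjoint odd sets in a $3r$-graph, which uses the cut condition;
2. turn a partition of $E$ into $r$ odd sets, whose degrees may be as uneven as $1,1,\dots,1,2r+1$, into a partition with all degrees $3$.

We start with the second task. It does not use the cut condition.

## Balancing two odd sets along an Euler tour

Recall Euler's theorem: a connected graph with all degrees even has a closed tour traversing every edge exactly once.

Suppose two odd classes $E_i,E_j$ have very different degrees at some node. Their union has even degrees, so the obvious move is to take an Euler tour of a component and recolor its edges alternately $i,j,i,j,\dots$, which would give each node $u$ exactly half of its degree $d(u)$ in each color. This can go wrong in two ways.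

* If $d(u)\equiv0\pmod4$, half the degree is even, and the classes are no longer odd. Four parallel edges between two nodes, split $3+1$, would become $2+2$.
* If the tour has odd length, alternation does not close up. Take a triangle $abc$ and two parallel edges $e,e'$ between $a$ and $d$; the sets $\{bc,e\}$ and $\{ab,ac,e'\}$ are odd, and their union has $5$ edges.

One correction repairs both. At each node with $d(u)\equiv0\pmod 4$, skip the color change exactly once.

**Lemma 1.** *If $E$ can be partitioned into $r$ odd sets, then it can be partitioned into $r$ odd sets $E_1,\dots,E_r$ such that, with $d_i(v)$ the degree of $v$ in $(V,E_i)$, $|d_i(v)-d_j(v)|\le2$ for all $v,i,j$.*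

*Proof.* **Step 1: choose an extremal partition.** The purpose is to need only one improving move. There are finitely many partitions of $E$ into $r$ odd sets and at least one; choose one that minimizes $\sum_v\sum_i d_i(v)^2$. Suppose that $|d_i(v)-d_j(v)|>2$ for some $v,i,j$. We build a partition into $r$ odd sets with a smaller sum.

**Step 2: compute the parity of the tour length.** This tells us that the corrected alternation closes up. Let $C$ be the node set of the component containing $v$ of $H=(V,E_i\cup E_j)$. For $u\in C$ the degree in $H$ is $d(u)=d_i(u)+d_j(u)$, a sum of two odd numbers, hence even and positive. Every $E_i$-edge that meets $C$ lies inside $C$, and every node of $C$ has odd degree in $E_i$; a graph has an even number of odd-degree nodes, so $|C|$ is even. Let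
$$N_0=\{u\in C:d(u)\equiv0\!\!\pmod4\},\qquad N_2=\{u\in C:d(u)\equiv2\!\!\pmod4\}.$$
The number of edges of $H[C]$ is $L=\sum_{u\in C}d(u)/2$, where $d(u)/2$ is even on $N_0$ and odd on $N_2$. Hence $L\equiv|N_2|\pmod2$. Since $|N_0|+|N_2|=|C|$ is even,
$$L\equiv|N_0|\pmod2. \tag{3}$$

**Step 3: recolor.** This step makes the two classes as equal as oddness permits, at every node of $C$ at once. Take a closed Euler tour of $H[C]$. It has $L$ cyclic transitions between consecutive edges. Exactly $d(u)/2$ of them occur at $u$, and each edge at $u$ belongs to exactly one transition at $u$ (there are no loops). Mark exactly one transition at each $u\in N_0$ and none elsewhere. Recolor the edges along the tour with the colors $i,j$ so that the color changes at every unmarked transition and stays the same at every marked one. Going once around, the number of changes is $L-|N_0|$, which is even by (3), so the coloring is consistent.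

An unmarked transition at $u$ gives $u$ one edge of each color; a marked one gives $u$ two edges of one color. So:

* if $u\in N_2$, both new degrees are $d(u)/2$, which is odd;
* if $u\in N_0$, the $d(u)/2-1$ unmarked transitions give that many edges of each color and the marked one adds two of one color, so the new degrees are $d(u)/2+1$ and $d(u)/2-1$ in some order; both are odd since $d(u)/2$ is even.

Nothing changes outside $C$ or in the other classes, so we again have a partition of $E$ into $r$ odd sets.

**Step 4: compare the sums of squares.** This gives the contradiction. At each node,
$$d_i^2+d_j^2=\tfrac12\big(d^2+(d_i-d_j)^2\big),\qquad d=d_i+d_j,$$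
and $d(u)$ is unchanged. At $u\in C$ the new difference is $0$ if $d(u)\equiv2\pmod4$ and $2$ if $d(u)\equiv0\pmod4$. This is the smallest possible difference of two odd numbers with sum $d(u)$, because two equal odd numbers have a sum congruent to $2$ modulo $4$, and a nonzero difference of odd numbers is at least $2$ in absolute value. So no term increases. At $v$ the absolute difference was greater than $2$ and is now at most $2$, so the term there strictly decreases. This contradicts minimality. $\square$

In the five-edge example, $N_0=\{a\}$ and $L-|N_0|=4$ is even. In the four-edge example with tour $e_1e_2e_3e_4$, mark the transition $e_1e_2$ at one node and $e_2e_3$ at the other; then $e_1,e_2,e_3$ get one color and $e_4$ the other, again $3+1$.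

## Odd sets inside spanning trees

Now the first task. The simplest source of odd sets is a spanning tree.

**Fact A.** *If $F$ is the edge set of a spanning tree on a node set $S$ and $R\subseteq S$ is even, then some $F'\subseteq F$ has odd degree exactly at the nodes of $R$.*

*Proof.* Pair up the nodes of $R$, and let $F'$ be the mod-2 sum of the tree paths joining the pairs, that is, the set of edges lying on an odd number of these paths. The degree of a node in $F'$ has the parity of the sum of its degrees in the paths. A path contributes $1$ at each of its two ends and $0$ or $2$ elsewhere, and each node of $R$ is an end of exactly one path, while other nodes are ends of none. $\square$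

For example, in the path with edges $u_1u_2,u_2u_3,u_3u_4$ and $R$ all four nodes, the pairing $\{u_1,u_4\},\{u_2,u_3\}$ gives $F'=\{u_1u_2,u_3u_4\}$.

With $R=S=V$, where $|V|$ is even, every spanning tree of $G$ contains an odd set. To find many edge-disjoint trees we recall the classical theorem.

**Theorem (Tutte–Nash-Williams).** *A graph has $k$ edge-disjoint spanning trees if and only if, for every partition of its node set into $p\ge1$ nonempty parts, at least $k(p-1)$ edges join different parts.*

If every nonempty proper node set has at least $2k$ edges leaving it, the condition holds: for $p\ge2$ parts $U_1,\dots,U_p$ the number of crossing edges is $\frac12\sum_i|\partial U_i|\ge kp\ge k(p-1)$, and for $p=1$ there is nothing to check. In a $3r$-graph the odd cuts are large enough for $k=r-1$.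

The even cuts are where this stops. The definition says nothing about them, and they can be tiny. Let $Q_r$ be the 4-cycle $a_1a_2b_2b_1$ in which $a_1a_2$ and $b_1b_2$ have multiplicity $3r-1$, while $a_1b_1$ and $a_2b_2$ are single edges. It is $3r$-regular, and its odd sets are single nodes and their complements, so it is a $3r$-graph. But $|\partial\{a_1,a_2\}|=2$, so there are at most two edge-disjoint spanning trees, while for $r\ge4$ we want $r-1\ge3$ odd sets. A disjoint union of two $3r$-graphs is again a $3r$-graph and has no spanning tree at all.

An odd set, however, need not connect anything across an even cut: by (1), it uses an even number of the cut's edges, possibly none. So we cut the graph along a small even cut. We contract the even side $S$ to a single node, which then plays the role of a node of *even* degree in each of the sets we look for, and remove that node by splitting off.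

## Splitting off a node while keeping odd cuts large

For disjoint node sets $A,B$ let $e(A,B)$ be the number of edges between them. We need two identities, valid for all node sets $A,B$:
$$|\partial A|+|\partial B|=|\partial(A\cap B)|+|\partial(A\cup B)|+2e(A\setminus B,B\setminus A), \tag{4}$$
$$|\partial A|+|\partial B|=|\partial(A\setminus B)|+|\partial(B\setminus A)|+2e\big(A\cap B,\,V\setminus(A\cup B)\big). \tag{5}$$

To verify them, put $X=A\cap B$, $P=A\setminus B$, $Q=B\setminus A$, $W=V\setminus(A\cup B)$. Then $|\partial A|=e(X,Q)+e(X,W)+e(P,Q)+e(P,W)$ and $|\partial B|=e(X,P)+e(X,W)+e(P,Q)+e(Q,W)$, so
$$|\partial A|+|\partial B|=e(X,P)+e(X,Q)+2e(X,W)+2e(P,Q)+e(P,W)+e(Q,W).$$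
On the other side,
$$|\partial X|+|\partial(A\cup B)|=e(X,P)+e(X,Q)+2e(X,W)+e(P,W)+e(Q,W),$$
$$|\partial P|+|\partial Q|=e(X,P)+e(X,Q)+2e(P,Q)+e(P,W)+e(Q,W).$$
Subtracting gives (4) and (5).

**Definition.** *Splitting off* two distinct edges $zx,zy$ at a node $z$ (possibly parallel, so that $x=y$ is allowed) means deleting them and, if $x\ne y$, adding a new edge $xy$.

Here is a small example in which the choice matters. Let $z$ be joined to $x$ by two edges and to $y$ by two edges, with no edge $xy$. Both $x$ and $y$ have degree $2$. Splitting off the two edges $zx$ leaves $x$ with degree $0$. Splitting off a pair $zx,zy$, twice, leaves two parallel edges $xy$, and $x,y$ keep degree $2$.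

**Lemma 2.** *Let $\tau\ge1$. Let $G'$ be a graph on $V'\cup\{z\}$, $z\notin V'$, such that:*

* *$|V'|$ is even;*
* *$d(z)$ is even;*
* *every node of $V'$ has degree $\equiv\tau\pmod2$;*
* *$|\partial U|\ge\tau$ for every odd $U\subseteq V'$.*

*If $d(z)>0$, there are two distinct edges $zx,zy$ (possibly parallel) such that splitting them off yields a graph with the same properties.*

*Proof.* **Step 1: identify what blocks a pair.** Splitting off preserves all degree parities: $d(z)$ drops by $2$, and if $x\ne y$ other degrees are unchanged, while if $x=y$ the degree of $x$ drops by $2$. Only the last property can fail. Let $U\subseteq V'$; note $z\notin U$. If $x,y\in U$, then $zx,zy$ leave $\partial U$ and the new edge, if any, lies inside $U$, so $|\partial U|$ drops by $2$. If exactly one of $x,y$ is in $U$, one edge of $\partial U$ is deleted and $xy$ enters, so $|\partial U|$ is unchanged. If neither is in $U$, nothing changes.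

Moreover, for odd $U\subseteq V'$ we have $|\partial U|\equiv|U|\tau\equiv\tau\pmod2$ by (1), so $|\partial U|$ is $\tau$ or at least $\tau+2$. Call an odd $U\subseteq V'$ with $|\partial U|=\tau$ **tight**. A pair $zx,zy$ fails only if some tight set contains both $x$ and $y$.

**Step 2: show that a maximal tight set containing $x$ contains all others.** The aim is to replace many blocking sets by one. Fix an edge $zx$ and suppose that it fails together with every other edge at $z$. Since $d(z)\ge2$, there is another edge, so there is a tight set containing $x$. Let $U$ be an inclusion-maximal one, and let $U'$ be any tight set containing $x$.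

Suppose $|U\cap U'|$ is even. Then $U\setminus U'$ and $U'\setminus U$ are odd subsets of $V'$, so each has cut at least $\tau$. The edge $xz$ joins $U\cap U'$ to the complement of $U\cup U'$. By (5), $2\tau\ge\tau+\tau+2$, a contradiction.

So $|U\cap U'|$ is odd, and then $|U\cup U'|=|U|+|U'|-|U\cap U'|$ is odd too. By (4),
$$2\tau\ge|\partial(U\cap U')|+|\partial(U\cup U')|\ge2\tau,$$
and since both terms are at least $\tau$, both equal $\tau$. Hence $U\cup U'$ is tight and contains $x$; by maximality of $U$, $U'\subseteq U$.

**Step 3: use the complement.** This is where $|V'|$ even enters. For every other edge $zy$ some tight set contains $x$ and $y$; by Step 2 it lies in $U$, so $y\in U$. Thus $U$ contains all neighbors of $z$. Since $|V'|$ is even and $|U|$ is odd, $V'\setminus U$ is odd. No edge joins it to $z$, so all edges of $\partial(V'\setminus U)$ go to $U$, and $\partial U$ consists of these and the $d(z)$ edges at $z$. Therefore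
$$|\partial(V'\setminus U)|=|\partial U|-d(z)=\tau-d(z)<\tau,$$
contradicting the last hypothesis. So some edge at $z$ forms a good pair with $zx$. $\square$

We also need to return from the split graph to the original.

**Lifting.** *Let $G''$ arise from $G'$ by splitting off $zx,zy$. Let $J_1,\dots,J_k$ be disjoint edge sets of $G''$, each with odd degree at all nodes of $V'$ and even degree at $z$. If the new edge $xy$ exists and lies in some $J_i$, replace it in $J_i$ by the two edges $zx,zy$; leave everything else unchanged. The resulting sets are disjoint edge sets of $G'$ with the same property.*

*Proof.* The new edge lies in at most one $J_i$. The edges $zx,zy$ are not edges of $G''$, so they lie in no other $J_j$, and disjointness is kept. At $x$ the edge $xy$ is exchanged for $zx$, at $y$ for $zy$, so degrees at nodes of $V'$ are unchanged. The degree at $z$ changes by $0$ or $2$. $\square$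

Repeating this in reverse order lifts a family through any finite sequence of splittings.

## Packing odd sets across small even cuts

**Lemma 3.** *Let $\tau\ge2$ and $k=\lfloor\tau/2\rfloor$. Let $G=(V,E)$ be a graph with $|V|>0$ even, all degrees $\equiv\tau\pmod2$, and $|\partial S|\ge\tau$ for every odd $S\subseteq V$. Then $G$ has $k$ pairwise disjoint odd edge sets.*

The graph is not assumed regular. This is deliberate: splitting off parallel edges may lower a degree by $2$, and the induction must survive that.

*Proof.* Strong induction on $|V|$. No separate base is needed: if $|V|=2$, there is no nonempty proper even subset and Case 1 applies. Note that $\tau\ge2k$.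

**Case 1: $|\partial S|\ge2k$ for every nonempty proper even $S\subset V$.** Here spanning trees suffice. Odd sets have cut at least $\tau\ge2k$, so every nonempty proper set has cut at least $2k$. As computed in the section on spanning trees, the Tutte–Nash-Williams condition holds, and $G$ has $k$ edge-disjoint spanning trees. By Fact A with $R=S=V$, each contains an odd set.

**Case 2: some nonempty proper even set has cut less than $2k$.** Let $S$ be an inclusion-minimal such set.

**Step 1: spanning trees inside $S$.** They will be used at the end to repair parities at the nodes of $S$. Let $U$ be a nonempty proper subset of $S$. If $U$ is even, $|\partial U|\ge2k$ by minimality of $S$; if $U$ is odd, $|\partial U|\ge\tau\ge2k$. Take a partition of $S$ into parts $U_1,\dots,U_p$ with $p\ge2$. In $\sum_i|\partial U_i|$ each edge of $G[S]$ between different parts is counted twice and each edge of $\partial S$ once. So the number of crossing edges in $G[S]$ is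
$$\tfrac12\Big(\sum_i|\partial U_i|-|\partial S|\Big)>\tfrac12(2kp-2k)=k(p-1).$$
For $p=1$ the condition is trivial. By Tutte–Nash-Williams, $G[S]$ has $k$ edge-disjoint spanning trees, with edge sets $F_1,\dots,F_k$.

**Step 2: odd sets outside $S$.** We get them by induction on a smaller graph. Contract $S$ to a node $z$, deleting the edges inside $S$; each edge of $\partial S$ becomes an edge at $z$. Put $V'=V\setminus S$, which is even and nonempty. We check the hypotheses of Lemma 2. By (1), $d(z)=|\partial S|\equiv|S|\tau\equiv0\pmod2$. Degrees of nodes in $V'$, and the sizes $|\partial U|$ for $U\subseteq V'$, are the same as in $G$. So Lemma 2 applies, and can be applied repeatedly until $z$ is isolated. Delete $z$. The graph on $V'$ that remains has an even, positive number of nodes, all degrees $\equiv\tau\pmod2$, and all odd cuts at least $\tau$, so it satisfies the hypotheses of Lemma 3 with the same $\tau$, and it has fewer nodes than $G$. By induction it has $k$ disjoint odd sets. In the graph with the isolated node $z$ these have degree $0$ at $z$, which is even, so they can be lifted back through all the splittings. Undoing the contraction, we obtain disjoint sets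
$$J_1,\dots,J_k\subseteq E\setminus E(G[S])$$
such that each $J_i$ has odd degree at every node of $V\setminus S$, and $|J_i\cap\partial S|$, the degree at $z$, is even.

**Step 3: repair the parities in $S$.** The degrees of $J_i$ at nodes of $S$ are uncontrolled, and the trees of Step 1 correct them. Let $R_i$ be the set of nodes of $S$ with even degree in $J_i$. By (1), the sum over $S$ of the degrees in $J_i$ has the parity of $|J_i\cap\partial S|$, so it is even; hence an even number of nodes of $S$ have odd degree in $J_i$. As $|S|$ is even, $|R_i|$ is even. By Fact A choose $F_i'\subseteq F_i$ with odd degree exactly at the nodes of $R_i$. In $J_i\cup F_i'$ a node of $R_i$ has degree even plus odd, a node of $S\setminus R_i$ odd plus even, and a node outside $S$ its odd degree in $J_i$. So $J_i\cup F_i'$ is odd for each $i$.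

These $k$ sets are pairwise disjoint, because the $J_i$ are disjoint and avoid $E(G[S])$, while the sets $F_i'\subseteq E(G[S])$ are disjoint. $\square$

## From odd sets to cubic graphs

*Proof of Theorem 1.* Let $G=(V,E)$ be a $3r$-graph.

**Step 1: partition $E$ into $r$ odd sets.** We saw that $|V|$ is even. All degrees are $3r$ and odd cuts have size at least $3r$, so Lemma 3 applies with $\tau=3r\ge3$. Since $\lfloor3r/2\rfloor\ge r-1$, there are disjoint odd sets $J_1,\dots,J_{r-1}$. By (2), the set $J_r$ of remaining edges is odd.

**Step 2: balance and average.** This forces degree $3$. By Lemma 1 there is a partition of $E$ into odd sets $E_1,\dots,E_r$ with $|d_i(v)-d_j(v)|\le2$ for all $v,i,j$. Fix $v$ and let $c=\min_id_i(v)$, an odd number with $c\ge1$. All $d_i(v)$ are odd and lie in $\{c,c+2\}$, and their mean is $3r/r=3$.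

* If $c=1$, all $d_i(v)\le3$ with mean $3$, so all equal $3$.
* If $c=3$, all $d_i(v)\ge3$ with mean $3$, so all equal $3$.
* If $c\ge5$, the mean exceeds $3$, which is impossible.

Hence $d_i(v)=3$ for all $i$ and $v$, and each $(V,E_i)$ is 3-regular. $\square$

Let us run the proof on $Q_4$, with multiplicities $11,1,11,1$. Here $\tau=12$, $k=6$, and $S=\{a_1,a_2\}$ has cut $2<12$, so we are in Case 2. The trees $F_i$ are six of the eleven edges $a_1a_2$. Contracting $S$ leaves $z$ with the edges $zb_1,zb_2$; splitting them off gives two nodes $b_1,b_2$ and twelve parallel edges. Single edges are odd sets there; take six, with the new edge among them. The new edge lifts to $J_1=\{a_1b_1,a_2b_2\}$, for which $R_1=\emptyset$. Each of the other five is a single edge $b_1b_2$ with $R_i=\{a_1,a_2\}$, and is completed by one edge $a_1a_2$. We need $r-1=3$ odd sets: $J_1$ and two of the others. The leftover $J_4$ consists of nine edges $a_1a_2$ and nine edges $b_1b_2$, so the degrees at each node are $1,1,1,9$. Balance $J_1$ with $J_4$: every node has degree $10\equiv2\pmod4$ in the union, so no transition is marked and the degrees become $5,5$. Then balance each of these two classes with one of the classes of degree $1$: the sums are $6\equiv2\pmod4$, and every degree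 becomes $3$.

## Odd cuts of size $2r-2$ and $s$-regular summands

In Theorem 1 only $r-1$ of the $\lfloor3r/2\rfloor$ odd sets were used, and Lemma 1 never saw the number $3$. Keeping track of both gives the following.

**Theorem 2.** *Let $s$ be odd and $r\ge1$, and let $G=(V,E)$ be an $sr$-regular graph.*

1. *$G$ is the sum of $r$ $s$-regular graphs iff $E$ can be partitioned into $r$ odd sets, iff $|V|$ is even and $G$ has $r-1$ disjoint odd sets.*
2. *If $|V|$ is even and $|\partial S|\ge2r-2$ for every odd set $S$, then $G$ is the sum of $r$ $s$-regular graphs.*

*Proof.* **Part 1: go around the three conditions.** If $G$ is the sum of $r$ $s$-regular graphs, their edge sets are odd, since $s$ is odd. If $E$ is partitioned into $r$ odd sets, then $|V|$ is even, because a graph has an even number of odd-degree nodes, and $r-1$ of the classes are disjoint odd sets. Given $r-1$ disjoint odd sets, the remaining edges form an odd set, because $sr-(r-1)\equiv r-(r-1)=1\pmod2$; so $E$ is partitioned into $r$ odd sets.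

It remains to go from a partition into $r$ odd sets to $s$-regular summands. Lemma 1 yields a partition into odd sets in which, at each node, all degrees lie in $\{c,c+2\}$, where $c$ is the (odd) minimum at that node. Their mean is $sr/r=s$. It lies in $[c,c+2]$ and is odd, so $s\in\{c,c+2\}$. A mean equal to the minimum or the maximum allowed value forces all degrees to equal $s$.

**Part 2: choose $\tau$ with the right parity.** If $r=1$, $G$ itself is $s$-regular. Let $r\ge2$. By (1), odd cuts have size $\equiv sr\equiv r\pmod2$. Put $\tau=2r-2$ if $r$ is even, and $\tau=2r-1$ if $r$ is odd. In the first case odd cuts have size at least $\tau$ by hypothesis; in the second case they have odd size at least $2r-2$, hence at least $2r-1=\tau$. In both cases $\tau\ge2$, $\tau\equiv r\equiv sr\pmod2$, and $\lfloor\tau/2\rfloor=r-1$. So Lemma 3 gives $r-1$ disjoint odd sets, and part 1 applies. $\square$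

**Corollary.** *For every $s\ge2$ and $r\ge1$, every $sr$-graph is the sum of $r$ $s$-regular graphs.*

*Proof.* Let $s\ge3$ be odd. An $sr$-graph has $|V|$ even, and its odd cuts have size at least $sr\ge2r-2$, so Theorem 2, part 2, applies. Let $s$ be even. By Petersen's 2-factor theorem the $sr$-regular graph decomposes into $sr/2$ spanning 2-regular graphs; group them into $r$ classes of $s/2$ each. $\square$

The value $s=1$ must be excluded: the Petersen graph is a 3-graph that is not the sum of three 1-regular graphs. With $s=1$ and $r=3$, Theorem 2, part 2, would need odd cuts of size at least $4$, and the Petersen graph has odd cuts of size $3$ at its single nodes.
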